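# Profiles of relational structures with finite kernel: polynomially bounded means $\sim cn^k$

Throughout, $\mathbb N=\{0,1,2,\dots\}$, $\mathbb N^*=\{1,2,\dots\}$ and $[m]=\{1,\dots,m\}$. For functions of $n$, $f(n)\sim g(n)$ means $f(n)/g(n)\to1$ as $n\to\infty$. For example, $n+1\sim n$ and $\lfloor n/2\rfloor+1\sim n/2$.

## Structures, ages, profiles and kernels

**Definition (relational structure).** A relational structure $R=(\Omega,(\rho_i)_{i\in I})$ is a set $\Omega$ with a family of relations, $\rho_i\subseteq\Omega^{n_i}$. The family $(n_i)_{i\in I}$ is the signature; it is bounded if $\sup_i n_i<\infty$. For $A\subseteq\Omega$, $R|_A$ is the induced substructure. The index set $I$ may be infinite and the arities unbounded.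

Example: a chain $(\mathbb N,<)$ has signature $(2)$; a graph is a set with one symmetric irreflexive binary relation.

**Definition (local isomorphism, embedding).** A local isomorphism of $R$ is an injection $g:A\to\Omega$, with $A\subseteq \Omega$ finite, that is an isomorphism $R|_A\to R|_{g(A)}$. For finite structures, $T\le U$ means that $T$ embeds in $U$.

Example: in $(\mathbb N,<)$ the local isomorphisms are the increasing maps on finite sets. Compositions and restrictions of local isomorphisms are local isomorphisms.

**Definition (age, profile).** The age of $R$ is the class of its finite induced substructures up to isomorphism. The profile $\varphi_R(n)\in\mathbb N\cup\{\infty\}$ is the number of isomorphism types of $R|_A$ with $|A|=n$.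

Example 1: let $\Omega$ be countably infinite with one unary relation $U$, both $U$ and its complement being infinite. The type of $A$ is the pair $(|A\cap U|,|A\setminus U|)$, so $\varphi_R(n)=n+1$.

Example 2 (the star): a graph with a center $c$ joined to infinitely many leaves and no other edges. An $n$-set with $n\ge2$ induces a star with $n-1$ leaves or an edgeless graph, so $\varphi_R(n)=2$ for $n\ge 2$.

On an infinite $\Omega$, if $\varphi_R(n_0)=\infty$ then $\varphi_R(n)=\infty$ for all $n\ge n_0$: every $n_0$-type extends to an $n$-type, and one $n$-type has only finitely many $n_0$-subtypes. Also $\varphi_R(n)\ge1$ for all $n$.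

**Definition (kernel).** $\ker R$ is the set of $a\in\Omega$ such that the age of $R|_{\Omega\setminus\{a\}}$ differs from (hence is strictly smaller than) the age of $R$.

Example: in Example 1 the kernel is empty, since deleting a point leaves both parts infinite. In the star the kernel is $\{c\}$: without $c$ there are no edges, while deleting a leaf changes nothing.

**Definition (hereditary, directed).** A class $D$ of finite structures, taken up to isomorphism, is hereditary if it is closed downward under $\le$; $\varphi_D(n)$ is the number of its members of size $n$. A class is directed if it is nonempty and any two members have a common upper bound in it.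

Example: an age is hereditary and directed ($R|_A$ and $R|_B$ embed in $R|_{A\cup B}$). The finite complete graphs together with the finite edgeless graphs form a hereditary class with $\varphi_D(n)=2$ for $n\ge2$. It is not directed: the two graphs on two vertices have no common upper bound in it.

**Definition (age algebra).** Suppose $\varphi_R$ is finite-valued. Let $\mathcal A_n$ be the space of functions from the $n$-element types in the age to $\mathbb Q$, and for $f\in\mathcal A_m$, $g\in\mathcal A_n$ put
$$(fg)(T)=\sum_{Z\subseteq T,\ |Z|=m}f(T|_Z)\,g(T|_{T\setminus Z})\qquad(|T|=m+n).$$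
The age algebra of $R$ is $\mathcal A=\bigoplus_n\mathcal A_n$. It is a commutative associative graded algebra, with $\dim\mathcal A_n=\varphi_R(n)$ and $\mathcal A_0=\mathbb Q$. (Associativity: both bracketings of $fgh$ give the sum of $f(Z_1)g(Z_2)h(Z_3)$ over ordered partitions of $T$ into three sets of the right sizes.)

Example: in Example 1, send $f\in\mathcal A_n$ to $\sum_{a+b=n}f(a,b)\frac{x^ay^b}{a!\,b!}$. Since $(fg)(a,b)=\sum_{i,j}\binom ai\binom bj f(i,j)g(a-i,b-j)$, this is an isomorphism $\mathcal A\cong\mathbb Q[x,y]$.

## Exact asymptotics for polynomially bounded profiles: the statements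

Pouzet's theorem says: if $\Omega$ is countably infinite, either the signature is bounded or the kernel is finite, and $\varphi_R$ is bounded above by a polynomial, then $an^k\le\varphi_R(n)\le bn^k$ for large $n$, with some $k\in\mathbb N$ and $a,b>0$. The following question, taken from "Classification Of P-Oligomorphic Groups" (https://www.lri.fr/~falque/manuscrit.pdf), asks whether the two constants can be merged. *If $R$ lives on a countably infinite set, has finite kernel, and $\varphi_R$ is bounded above by a polynomial, is $\varphi_R(n)\sim cn^k$ for some $c>0$ and $k\in\mathbb N$?*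

**Theorem 1.** Let $R$ be a relational structure on a countably infinite set $\Omega$, with finite kernel and polynomially bounded profile. Then $\varphi_R(n)\sim cn^k$ for some real $c>0$ and $k\in\mathbb N$.

**Theorem 2.**

* **(a)** Under the hypotheses of Theorem 1, for every hereditary subclass $D$ of the age of $R$, either $\varphi_D(n)=0$ for all large $n$, or $\varphi_D(n)\sim c_Dn^{k_D}$ with $c_D>0$, $k_D\in\mathbb N$.
* **(b)** If $\ker R$ is finite and $\Omega$ countably infinite, exactly one of these holds: $\varphi_R(n)=\infty$ for all large $n$; or $\varphi_R$ is finite-valued and $\varphi_R(n)/n^j\to\infty$ for every $j$; or $\varphi_R(n)\sim cn^k$ with $c>0$, $k\in\mathbb N$. So a polynomial bound along a single infinite sequence of integers $n$ suffices in Theorem 1.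
* **(c)** If moreover $\ker R=\emptyset$ and $\varphi_R\sim cn^k$, then $k+1$ is the transcendence degree over $\mathbb Q$ of the age algebra of $R$, which is an integral domain; $c$ is the normalized volume of a compact convex body; and $\varphi_D(n)=o(n^k)$ for every proper hereditary subclass $D$ of the age.
* **(d)** Finiteness of the kernel cannot be dropped, even if $an\le\varphi_R(n)\le bn$ for all $n\ge1$ is assumed with $a,b>0$.

The signature is arbitrary, and Pouzet's theorem is not used in the proof.

## Profiles computed by hand, and an infinite kernel

For the star, $\varphi_R(n)=2$ for $n\ge2$: here $k=0$, $c=2$. For Example 1, $\varphi_R(n)=n+1\sim n$.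

Take an equivalence relation with two infinite classes. The type of an $n$-set is an unordered pair $\{a,b\}$ with $a+b=n$, so $\varphi_R(n)=\lfloor n/2\rfloor+1\sim n/2$. The profile is not a polynomial, even for large $n$, so $\sim cn^k$ is the right shape to ask for.

**Proof of Theorem 2(d).** The aim is a structure whose profile oscillates. Let $Z\subseteq\mathbb N^*$ be infinite. On $\Omega=\mathbb N$ take, for each $z\in Z$, the $z$-ary relation $\rho_z=\{(0,1,\dots,z-1)\}$ with a single tuple. For finite $A$ let $z(A)$ be the largest $z\in Z\cup\{0\}$ with $\{0,\dots,z-1\}\subseteq A$. The relations that are nonempty on $A$ are exactly the $\rho_{z'}$ with $z'\in Z$, $z'\le z(A)$, each consisting of its one tuple. So the type of $A$ determines $(|A|,z(A))$. Conversely, if $|A|=|A'|$ and $z(A)=z(A')$, any bijection $A\to A'$ fixing $0,\dots,z(A)-1$ is an isomorphism. Every $z\in Z\cup\{0\}$ with $z\le n$ occurs as $z(A)$ with $|A|=n$: take $\{0,\dots,z-1\}$ and $n-z$ further elements different from $z$. Hence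
$$\varphi_R(n)=1+|Z\cap[1,n]|\le n+1 .$$
Deleting $a$ empties $\rho_z$ for all $z\in Z$ with $z>a$. This changes the age, so $\ker R=\Omega$ is infinite.

For $Z=\{2^i:i\ge 0\}$ we get $\varphi_R(n)=\lfloor\log_2n\rfloor+2$ for $n\ge 1$, which is not equivalent to any $cn^k$. For linear order, take $Z=\bigcup_{i\ge0}[4^i,2\cdot4^i)$ (integers in these intervals). If $4^i\le n<4^{i+1}$, then
$$\varphi_R(n)\ge1+\sum_{j<i}4^j=\frac{4^i+2}3\ge\frac{4^i}3\ge\frac n{12},$$
so $n/12\le\varphi_R(n)\le2n$ for $n\ge1$. Along $n=2\cdot4^i$ we have $\varphi_R(n)=1+\sum_{j\le i}4^j=1+\frac{4^{i+1}-1}{3}$, so $\varphi_R(n)/n\to\frac23$. Along $n=4^i$ we have $\varphi_R(n)=2+\sum_{j<i}4^j$, so $\varphi_R(n)/n\to\frac13$. Thus $\varphi_R(n)\sim cn^k$ fails for all $c,k$. $\square$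

## An age algebra that is not finitely generated

The profile is the Hilbert function of the age algebra. So a sensible first attempt, say with empty kernel, is to show that $\mathcal A$ is finitely generated, get a rational Hilbert series with denominator $\prod(1-t^{d_i})$, and read off the growth. This breaks at its first step.

Let $\Omega=X\sqcup Y\sqcup Z$ with three countably infinite blocks, a unary relation equal to $X$, and the binary relation $X\times Y$. A finite set with $a,b,c$ elements in $X,Y,Z$ has a type that determines $a$. If $a\ge1$, the type also determines $b$ (the number of elements outside $X$ that receive an arrow) and $c$. If $a=0$, only $b+c$ is seen. So $\varphi_R(n)=1+\binom{n+1}2$, and the kernel is empty. As in Example 1, $f\mapsto\sum f(a,b,c)\frac{x^ay^bz^c}{a!\,b!\,c!}$ embeds $\mathcal A$ in $\mathbb Q[x,y,z]$. The only constraint on $f$ is that $f(0,b,c)$ depends on $b+c$ alone, and $\sum_{b+c=n}\frac{y^bz^c}{b!\,c!}=\frac{(y+z)^n}{n!}$. Hence, with $s=y+z$,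
$$\mathcal A\cong\mathbb Q[s]+x\,\mathbb Q[x,s,z].$$
This algebra is also graded by $x$-degree. If it were finitely generated, we could take generators homogeneous in $x$. Its part of $x$-degree $1$, namely $x\mathbb Q[s,z]$, would then be a finitely generated module over its part of $x$-degree $0$, namely $\mathbb Q[s]$. It is not, since finitely many elements have bounded degree in $z$. So $\mathcal A$ is not finitely generated.

The same example shows what survives. In the coordinates $x,s,z$, the exponents of monomials in $\mathcal A$ form the submonoid
$$\Gamma=\{(0,j,0):j\ge 0\}\cup\{(a,j,c):a\ge1,\ j,c\ge 0\}\subseteq\mathbb N^3.$$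
It is not finitely generated: no $(1,0,c)$ is a sum of two nonzero members. Nevertheless its elements of degree $n$ nearly fill the lattice points of $n$ times a triangle, and their number is $\sim n^2/2$. Counting elements of a submonoid of $\mathbb N^p$ by degree does not need finite generation.

This suggests the plan: find coordinates in which $\mathcal A$ multiplies like power series, pass to leading exponents, and count lattice points. In the example the coordinates came from the blocks. In general there are no blocks; we manufacture a substitute with Ramsey's theorem. And if the kernel is nonempty, the algebra counts the wrong objects, namely sets together with $K$. That needs a separate induction.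

## A finite set that pins down the kernel

From here on, $\Omega$ is countably infinite, $K=\ker R$ is finite, $\kappa=|K|$, $\Omega'=\Omega\setminus K$, and $\varphi_R$ is finite-valued. (Other hypotheses are added when needed.)

In the star, an edge $\{c,l\}$ does not recognize $c$: swapping its ends is a local isomorphism. Two leaves and the center do: any copy of this path has $c$ in the middle. The next lemma says that such a finite set always exists, and that outside the kernel there is room to move.

**Lemma 3.** (i) There is a finite $F^*\supseteq K$ such that every local isomorphism $g$ of $R$ with domain containing $F^*$ satisfies $g(K)=K$.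
(ii) For all finite $A\supseteq K$ and finite $G\subseteq\Omega'$ there is a local isomorphism $h:A\to\Omega\setminus G$ with $h|_K=\mathrm{id}$; thus $h(A\setminus K)\subseteq\Omega'\setminus G$.

*Proof.* **Step 1: two consequences of the definition.** For $a\in K$ some finite $F_a$ has the property that $R|_{F_a}$ does not embed in $R|_{\Omega\setminus\{a\}}$. So every local isomorphism $g:F_a\to\Omega$ has $a\in g(F_a)$; with $g=\mathrm{id}$, $a\in F_a$. Put $F=\bigcup_{a\in K}F_a\supseteq K$. Then
$$K\subseteq g(F)\quad\text{for every local isomorphism }g:F\to\Omega. \tag{1}$$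
On the other hand,
$$\text{for }b\notin K\text{ and }A\text{ finite there is a local isomorphism }A\to\Omega\setminus\{b\}. \tag{2}$$

**Step 2: part (i).** The aim is to contradict (1) by composing. Let $F\subseteq F_1\subseteq F_2\subseteq\cdots$ be finite sets with union $\Omega$. Suppose that for each $i$ there is a local isomorphism $g_i:F_i\to\Omega$ with $g_i(K)\ne K$. Since $|g_i(K)|=|K|$, some $a_i\in K$ is not in $g_i(K)$. By (1), $K\subseteq g_i(F)$, so $a_i=g_i(b_i)$ with $b_i\in F\setminus K$. By pigeonhole $(a_i,b_i)=(a,b)$ for infinitely many $i$. By (2) take a local isomorphism $h:F\to\Omega\setminus\{b\}$, and take such an $i$ so large that $h(F)\subseteq F_i$. Then $g_i\circ h:F\to\Omega$ is a local isomorphism. It omits $g_i(b)=a\in K$, because $g_i$ is injective and $b\notin h(F)$. This contradicts (1). So some $F_i$ has the property that all local isomorphisms on $F_i$ preserve $K$; put $F^*=F_i$. For larger domains, restrict to $F^*$.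

**Step 3: avoiding a finite set $G$.** We claim that for all finite $A\subseteq\Omega$ and finite $G\subseteq\Omega'$ there is a local isomorphism $A\to\Omega\setminus G$. If not, choose a counterexample $(A,G)$ with $|G|$ minimal. Clearly $G\ne\emptyset$, and $|G|\ne1$ by (2), so $|G|\ge2$. Let $b\in G$, $G'=G\setminus\{b\}$, and let $A\cup F^*\subseteq A_1\subseteq A_2\subseteq\cdots$ be finite with union $\Omega$. By minimality there are local isomorphisms $g_i:A_i\to\Omega\setminus G'$. As $(A,G)$ is a counterexample, $g_i(A)$ meets $G$, so $b=g_i(a_i)$ with $a_i\in A$. For infinitely many $i$, $a_i=a$ is constant. By (i), $g_i(K)=K\not\ni b$, so $a\notin K$. By (2) take $h:A\to\Omega\setminus\{a\}$, and take such an $i$ with $h(A)\subseteq A_i$. Then $g_i\circ h:A\to\Omega$ avoids $G'$, and it avoids $b=g_i(a)$, a contradiction.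

**Step 4: getting the identity on $K$.** For finite $A\supseteq F^*$ and finite $G\subseteq\Omega'$ let $\Sigma(A,G)\subseteq\mathrm{Sym}(K)$ be the set of all $h|_K$, for local isomorphisms $h:A\to\Omega\setminus G$. By (i) these are permutations of $K$. By Step 3 the set is nonempty. It decreases when $A$ or $G$ grows. Choose $(A_0,G_0)$ with $|\Sigma(A_0,G_0)|$ minimal and put $\Sigma_0=\Sigma(A_0,G_0)$. By minimality, $\Sigma_0=\Sigma(A\cup A_0,G\cup G_0)\subseteq\Sigma(A,G)$ for all $(A,G)$. If $\sigma,\tau\in\Sigma_0$, take $h:A_0\to\Omega\setminus G_0$ with $h|_K=\sigma$. Then take $h':h(A_0)\cup F^*\to\Omega\setminus G_0$ with $h'|_K=\tau$, possible as $\Sigma_0\subseteq\Sigma(h(A_0)\cup F^*,G_0)$. The map $h'h:A_0\to\Omega\setminus G_0$ shows $\tau\sigma\in\Sigma_0$. A nonempty finite set of permutations closed under composition is a group, so $\mathrm{id}\in\Sigma_0\subseteq\Sigma(A,G)$ for all $(A,G)$. If $A\supseteq K$ does not contain $F^*$, use $A\cup F^*$ and restrict. Since $h$ is injective with $h(K)=K$, $h(A\setminus K)$ avoids $K$. $\square$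

## A blow-up that is homogeneous under shifts of levels

We now replace every point outside the kernel by a sequence of points, one on each level $1,2,\dots$, so that only the relative order of levels matters. For the chain $(\mathbb N,<)$, with $K=\emptyset$, a possible result is $\mathbb N\times\mathbb N^*$ ordered by level first: $(\omega,i)<(\omega',j)$ iff $i<j$, or $i=j$ and $\omega<\omega'$. For the star it is a star with leaf set $\Omega'\times\mathbb N^*$.

We use Ramsey's theorem: if the $\ell$-subsets of an infinite set are colored with finitely many colors, some infinite subset has all its $\ell$-subsets of one color. We also use König's lemma: if finite nonempty sets $\mathcal Q_1,\mathcal Q_2,\dots$ come with maps $\mathcal Q_{m+1}\to\mathcal Q_m$, there is a sequence $S_m\in\mathcal Q_m$ with $S_{m+1}\mapsto S_m$ for all $m$.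

**Lemma 4.** There is a structure $\hat R$, of the same signature, on $\hat\Omega=K\cup(\Omega'\times\mathbb N^*)$ such that:

* (B1) for every finite $B\subseteq\hat\Omega$ there is an embedding $q:\hat R|_{B\cup K}\to R$ with $q|_K=\mathrm{id}$;
* (B2) for every order-preserving bijection $\theta:I\to J$ of finite subsets of $\mathbb N^*$ and every finite $P\subseteq\Omega'$, $\mathrm{id}_K\cup(\mathrm{id}_P\times\theta)$ is a local isomorphism of $\hat R$;
* (B3) for each $j$, $\mathrm{id}_K\cup(\omega\mapsto(\omega,j))$ embeds $R$ into $\hat R$.

In particular $\hat R$ and $R$ have the same age, by (B1) and (B3).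

*Proof.* Let $\Omega'=\{\omega_1,\omega_2,\dots\}$ and $\Omega_m=\{\omega_1,\dots,\omega_m\}$. Let $\mathcal Q_m$ be the set of structures on $K\cup\Omega_m\times[m]$ that satisfy (B1), (B2), (B3) with $\Omega_m,[m]$ in place of $\Omega',\mathbb N^*$; in (B3) the embedded structure is $R|_{K\cup\Omega_m}$.

**Step 1: $\mathcal Q_m$ is finite.** On a given $N$-set there are at most $N!\,\varphi_R(N)$ structures whose type is in the age of $R$, and (B1) puts members of $\mathcal Q_m$ in the age.

**Step 2: $\mathcal Q_m\ne\emptyset$.** By Lemma 3(ii), choose inductively local isomorphisms $h_1,h_2,\dots:K\cup\Omega_m\to\Omega$, each the identity on $K$, with pairwise disjoint sets $h_i(\Omega_m)\subseteq\Omega'$: at each step let $G$ be the union of the earlier $h_i(\Omega_m)$. For $\ell\le m$ color the set $\{i_1<\dots<i_\ell\}$ of indices by the structure on $K\cup\Omega_m\times[\ell]$ pulled back from $R$ along $\mathrm{id}_K$ and the injection $(\omega,j)\mapsto h_{i_j}(\omega)$. There are finitely many colors, as in Step 1. Applying Ramsey's theorem successively for $\ell=1,\dots,m$ gives an infinite set of indices that is homogeneous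 for all $\ell\le m$. Let $S$ be the pullback for its first $m$ indices $i_1<\dots<i_m$. Then (B1) holds by construction, and (B3) holds because $h_{i_j}$ is a local isomorphism. For (B2), let $I,J\subseteq[m]$ have $\ell$ elements. The $\ell$-sets $\{i_t:t\in I\}$ and $\{i_t:t\in J\}$ have the same color, which says that $\mathrm{id}_K\cup(\mathrm{id}\times\theta)$ is an isomorphism from $S$ on $K\cup\Omega_m\times I$ to $S$ on $K\cup\Omega_m\times J$. So $S\in\mathcal Q_m$.

**Step 3: passing to the limit.** Restriction to $K\cup\Omega_m\times[m]$ maps $\mathcal Q_{m+1}$ to $\mathcal Q_m$. By König's lemma there is a coherent sequence. Relations are finitary, so it has a union $\hat R$, and (B1)–(B3) are checked on finite sets. $\square$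

## The abstract counting theorem

The remaining analysis only uses the following features of the blow-up.

**Setting (S).** $W$ is a nonempty countable set, $E=W\times\mathbb N^*$, the *level* of $(\omega,i)$ is $i$, and $\approx$ is an equivalence relation on finite subsets of $E$ such that:

* (S1) $X\approx Y$ implies $|X|=|Y|$;
* (S2) if $X\approx Y$, there is a bijection $h:X\to Y$ with $Z\approx h(Z)$ for all $Z\subseteq X$;
* (S3) $X\approx(\mathrm{id}\times\theta)(X)$ for every order-preserving injection $\theta$ into $\mathbb N^*$ from a finite subset of $\mathbb N^*$ containing all levels of $X$;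
* (S4) the number $\psi(n)$ of classes of $n$-sets is finite for all $n$.

Example: $W=\{\alpha\}$ and $X\approx Y$ iff $|X|=|Y|$; here $\psi(n)=1$. If $K=\emptyset$, isomorphism of finite substructures of $\hat R$ gives $\psi=\varphi_R$.

**Theorem 5.** In setting (S) there is $r\in\{1,2,\dots\}\cup\{\infty\}$ such that: if $r=\infty$, then $\psi(n)/n^j\to\infty$ for all $j$; if $r<\infty$, then $\psi(n)\sim cn^{r-1}$ with $c>0$. Moreover, for each finite $Y\subseteq E$ and $n\ge|Y|$, at least $\psi(n-|Y|)$ classes of $n$-sets $X$ have the property that $X\supseteq Z$ for some $Z\approx Y$.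

The proof occupies the next five sections.

## Words and the top part of an invariant function

The purpose of this section is to express the product of invariant functions, up to shorter terms, as a product of functions on words.

Let $\mathcal A_n$ be the space of $\approx$-invariant functions from $n$-subsets of $E$ to $\mathbb Q$; so $\dim\mathcal A_n=\psi(n)$. For $f\in\mathcal A_m$, $g\in\mathcal A_n$ and $|X|=m+n$ put
$$(fg)(X)=\sum_{Z\subseteq X,\,|Z|=m}f(Z)\,g(X\setminus Z).$$
If $X\approx Y$ with $h$ as in (S2), then $f(Z)=f(h(Z))$ and $g(X\setminus Z)=g(Y\setminus h(Z))$, so $(fg)(X)=(fg)(Y)$ and $fg\in\mathcal A_{m+n}$. As for age algebras, $\mathcal A=\bigoplus_n\mathcal A_n$ is commutative, associative and graded, with $\mathcal A_0=\mathbb Q$.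

**Definition (word).** Let $\Sigma$ be the countable set of nonempty finite subsets of $W$, called letters; $a\in\Sigma$ has weight $|a|$. If $X$ meets exactly the levels $i_1<\dots<i_\ell$, its word is $w(X)=a_1\cdots a_\ell$ with $a_j=\{\omega:(\omega,i_j)\in X\}$. It has length $\ell$ and weight $|X|\ge\ell$.

Example: $X=\{(\alpha,2),(\beta,2),(\alpha,5)\}$ has word $\{\alpha,\beta\}\{\alpha\}$, of length $2$ and weight $3$.

By (S3), $f\in\mathcal A_n$ depends only on $w(X)$. Every word occurs as some $w(X)$, so $f$ is a function on words of weight $n$. For $0\ne f\in\mathcal A_n$ let $\ell(f)\le n$ be the maximal length of a word with $f(w)\ne0$. Let $\mathrm{top}(f)$ be the restriction of $f$ to words of length $\ell(f)$ and weight $n$, extended by $0$ to all other words.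

For functions $f,g$ on words put
$$(f*g)(w)=\sum_If(w_I)\,g(w_{I^c}),$$
where $I$ runs over all sets of positions of $w$ and $w_I$ is the subword on $I$.

**Claim.** If $f\in\mathcal A_m$, $g\in\mathcal A_n$ are nonzero, then $fg$ vanishes on words of length $>\ell(f)+\ell(g)$ and equals $\mathrm{top}(f)*\mathrm{top}(g)$ on words of length $\ell(f)+\ell(g)$ and weight $m+n$.

*Proof.* Let $X$ have word $w$ and let $Z\subseteq X$. Each level of $X$ is met by $Z$, by $X\setminus Z$, or by both. So the lengths of $w(Z)$ and $w(X\setminus Z)$ add up to at least $\ell(w)$, with equality iff no level is split. A nonzero term $f(Z)g(X\setminus Z)$ needs $\ell(w(Z))\le\ell(f)$ and $\ell(w(X\setminus Z))\le\ell(g)$. Hence $\ell(w)\le\ell(f)+\ell(g)$. If equality holds here, no level is split, the two lengths are exactly $\ell(f)$ and $\ell(g)$, and $Z$ corresponds to a set $I$ of positions with $w(Z)=w_I$, $w(X\setminus Z)=w_{I^c}$. Conversely a nonzero term of $(\mathrm{top}(f)*\mathrm{top}(g))(w)$ has $w_I$ of weight $m$ and length $\ell(f)$, and it comes from such a $Z$. $\square$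

Example: $W=\{\alpha,\beta\}$, $f\in\mathcal A_1$ constantly $1$. Then $f^2$ is $2$ on all $2$-sets, and $\ell(f^2)=2$. The top part keeps the values on words of length $2$, where $(f*f)(ab)=f(a)f(b)+f(b)f(a)=2$. It forgets the value on the one-letter word $\{\alpha,\beta\}$.

We do not know yet that $fg\ne0$, since $\mathrm{top}(f)*\mathrm{top}(g)$ might vanish. The next section excludes this.

## Turning the word product into a product of power series

The operation $*$ is dual to a coproduct on the free associative algebra. The purpose here is to choose a basis in which this coproduct is that of a polynomial ring; functions on words then multiply like power series.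

**Step 1: the coproduct.** Let $\mathbb Q\langle\Sigma\rangle$ be the free associative algebra, bigraded by (length, weight). Let $\Delta:\mathbb Q\langle\Sigma\rangle\to\mathbb Q\langle\Sigma\rangle\otimes\mathbb Q\langle\Sigma\rangle$ be the algebra morphism with $\Delta a=a\otimes1+1\otimes a$ for letters $a$. Expanding the product of the factors $a_i\otimes1+1\otimes a_i$ gives $\Delta w=\sum_Iw_I\otimes w_{I^c}$. So, viewing functions on words as linear functionals,
$$f*g=(f\otimes g)\circ\Delta. \tag{3}$$

**Step 2: the Lie algebra and symmetrization.** An element $y$ is primitive if $\Delta y=y\otimes1+1\otimes y$; letters are primitive, and commutators of primitive elements are primitive. Let $L$ be the Lie subalgebra generated by $\Sigma$. It is spanned by iterated commutators of letters, so it is a bigraded subspace, and all its elements are primitive. We use two textbook facts. First, $L$ is the free Lie algebra on $\Sigma$ and the inclusion induces an isomorphism $U(L)\cong\mathbb Q\langle\Sigma\rangle$ (Witt; Bourbaki, *Lie* II §3). Second, by the Poincaré–Birkhoff–Witt theorem in characteristic $0$ (Bourbaki, *Lie* I §2.7),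 the symmetrization map
$$s:S(L)\to U(L),\qquad s(y_1\cdots y_p)=\frac1{p!}\sum_{\sigma\in\mathrm{Sym}(p)}y_{\sigma(1)}\cdots y_{\sigma(p)}$$
is a linear bijection from the symmetric algebra. It preserves the bigrading.

**Step 3: $s$ respects coproducts.** Give $S(L)$ the coproduct $\Delta$ that is an algebra morphism with the elements of $L$ primitive. The space $S^p(L)$ is spanned by powers $y^p$, $y\in L$, because for $p\ge1$
$$p!\,y_1\cdots y_p=\sum_{T\subseteq[p]}(-1)^{p-|T|}\Bigl(\sum_{i\in T}y_i\Bigr)^p .$$
To check this, expand: a product $y_{i_1}\cdots y_{i_p}$ using exactly the index set $S$ appears with coefficient $\sum_{T\supseteq S}(-1)^{p-|T|}$, which is $0$ unless $S=[p]$, when it is $1$; and there are $p!$ products with $S=[p]$. Now $s(y^p)=y^p$, and in both algebras $\Delta(y^p)=(y\otimes1+1\otimes y)^p=\sum_i\binom piy^i\otimes y^{p-i}$. Hence $\Delta\circ s=(s\otimes s)\circ\Delta$.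

**Step 4: the series $\tilde f$.** Let $B=\{b_1,b_2,\dots\}$ be a finite or countably infinite bihomogeneous basis of $L$; each $b\in B$ has length $\ge1$ and weight $\mathrm{wt}(b)\ge1$. For a finitely supported exponent $e\in\mathbb N^{(B)}$ write $b^e\in S(L)$ for the monomial and $e!=\prod e_i!$. The bidegree of $e$ (or of $x^e$) is that of $b^e$. Let $f$ be a function on words of bidegree $(\ell,n)$, viewed as a functional on $\mathbb Q\langle\Sigma\rangle_{\ell,n}$ and extended by $0$ to other components. Put
$$\tilde f=\sum_e\frac{f(s(b^e))}{e!}\,x^e,$$
a possibly infinite formal sum over monomials of bidegree $(\ell,n)$. The $s(b^e)$ of bidegree $(\ell,n)$ form a basis of $\mathbb Q\langle\Sigma\rangle_{\ell,n}$, so $f\mapsto\tilde f$ is injective. Such formal sums can be multiplied, since each $e$ has finitely many decompositions $e=j+(e-j)$. In $S(L)$ we have $\Delta b^e=\sum_{j\le e}\binom ejb^j\otimes b^{e-j}$, so by (3) and Step 3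
$$\frac{(f*g)(s(b^e))}{e!}=\frac{(f\otimes g)(s\otimes s)\Delta(b^e)}{e!}=\sum_{j\le e}\frac{f(s(b^j))}{j!}\cdot\frac{g(s(b^{e-j}))}{(e-j)!}.$$
That is,
$$\widetilde{f*g}=\tilde f\,\tilde g. \tag{4}$$

Example: let $a,b$ be two letters, with $a,b,[a,b]$ among the basis elements. The indicator of the word $ab$ has $\widetilde{1_{ab}}=\frac12x_ax_b+x_{[a,b]}$, because $s(a\cdot b)=\frac12(ab+ba)$ and $[a,b]=ab-ba$. Likewise $\widetilde{1_{ba}}=\frac12x_ax_b-x_{[a,b]}$. Their sum is $\widetilde{1_a*1_b}=x_ax_b=\widetilde{1_a}\,\widetilde{1_b}$, as (4) demands.

**Step 5: leading monomials exist.** Order monomials lexicographically: $x^e>x^{e'}$ iff $e_i>e'_i$ at the first index $i$ where they differ. This is a total order, strictly compatible with multiplication. The series may have infinitely many terms, so we must check that every nonempty set $\mathcal M$ of monomials of one bidegree $(\ell,n)$ has a maximum. If $B$ is finite, set exponents beyond it to $0$. Put $\mathcal M_0=\mathcal M$, and for $i\ge1$ let $e_i$ be the largest exponent of $x_i$ occurring in $\mathcal M_{i-1}$ and $\mathcal M_i\subseteq\mathcal M_{i-1}$ the nonempty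 set of monomials attaining it. Total exponents are $\le\ell$, as each $b$ has length $\ge1$. So $e_1+\dots+e_i\le\ell$ for all $i$, and $e_i=0$ for all $i>J$, for some $J$. Then $e_{J+1}=0$ says that all members of $\mathcal M_J$ have exponent $0$ at $J+1$, so $\mathcal M_{J+1}=\mathcal M_J$. Inductively, all members of $\mathcal M_J$ have zero exponents beyond $J$, so $\mathcal M_J$ is a single monomial. Any other member of $\mathcal M$ leaves at some step $i\le J$: it agrees with this monomial before index $i$ and has a smaller exponent at $i$. So it is smaller.

Hence nonzero series $F,G$ of fixed bidegrees have leading (largest) monomials. If these have exponents $u,v$, then all monomials in $FG$ are $\le x^{u+v}$. By strict compatibility only the pair $(u,v)$ contributes to $x^{u+v}$, so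
$$\mathrm{lm}(FG)=\mathrm{lm}(F)\,\mathrm{lm}(G),\qquad FG\ne0. \tag{5}$$

**Step 6: the valuation.** For $0\ne f\in\mathcal A_n$ let $\nu(f)\in\mathbb N^{(B)}$ be the exponent of $\mathrm{lm}(\widetilde{\mathrm{top}(f)})$; it has bidegree $(\ell(f),n)$. Let $f\in\mathcal A_m$, $g\in\mathcal A_n$ be nonzero. By (4) and (5), $\mathrm{top}(f)*\mathrm{top}(g)\ne0$. By the Claim of the previous section, $fg\ne0$, $\ell(fg)=\ell(f)+\ell(g)$ and $\mathrm{top}(fg)=\mathrm{top}(f)*\mathrm{top}(g)$. Therefore
$$fg\ne0,\qquad\nu(fg)=\nu(f)+\nu(g). \tag{6}$$

## The value monoid has $\psi(n)$ elements of weight $n$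

The purpose of this section is to trade dimensions for exponents. Order exponents of weight $n$ by length first, then lexicographically.

**Step 1: one-dimensional leaves.** Let $f,g\in\mathcal A_n$ be nonzero with $\nu(f)=\nu(g)$, and let $\lambda$ be the ratio of the leading coefficients of $\widetilde{\mathrm{top}(f)}$ and $\widetilde{\mathrm{top}(g)}$. Equal $\nu$ forces $\ell(f)=\ell(g)$. If $\mathrm{top}(f)\ne\lambda\,\mathrm{top}(g)$, then $\mathrm{top}(f-\lambda g)=\mathrm{top}(f)-\lambda\,\mathrm{top}(g)$ has a smaller leading monomial. Otherwise $f-\lambda g$ is $0$ or has smaller length. So $f-\lambda g$ is $0$ or has smaller $\nu$.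

**Step 2: distinct values are independent.** Take a combination, with nonzero coefficients, of elements of $\mathcal A_n$ with distinct $\nu$. Let $f_0$ be the one with largest $\nu$. On words of length $\ell(f_0)$ the combination is a combination of top parts, and the coefficient of $x^{\nu(f_0)}$ comes from $f_0$ alone. So the combination is nonzero.

**Step 3: counting.** By Step 2, $\nu$ takes at most $\dim\mathcal A_n$ values on $\mathcal A_n\setminus0$. Choose one $f$ for each value. Given any element, subtract a multiple of the chosen $f$ with the same $\nu$; by Step 1 this lowers $\nu$, and as there are finitely many values we end at $0$. So the chosen elements span $\mathcal A_n$, and they are independent. Hence $\#\nu(\mathcal A_n\setminus0)=\psi(n)$.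

By (6), and since $\nu(1)=0$,
$$\Gamma=\bigcup_n\nu(\mathcal A_n\setminus0)\subseteq\mathbb N^{(B)}$$
is a submonoid. Grade it by $\mathrm{wt}(e)=\sum_be_b\,\mathrm{wt}(b)$. Its part of weight $n$ is $\Gamma_n=\nu(\mathcal A_n\setminus0)$, and
$$\#\Gamma_n=\psi(n). \tag{7}$$
Since $W\ne\emptyset$, $\psi(1)\ge1$; fix $s_1\in\Gamma_1$. Let $G$ be the subgroup of $\mathbb Z^{(B)}$ generated by $\Gamma$, and let $r\ge1$ be its rank. This is the $r$ of Theorem 5.

Example: for $W=\{\alpha\}$ with $X\approx Y$ iff $|X|=|Y|$, there is one letter $a$, $L=\mathbb Qa$, and the constant function $1$ on $n$-sets has series $x^n/n!$. So $\Gamma=\mathbb N$, $r=1$.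

**Lower bound, and the case $r=\infty$.** Let $s_1,t_2,\dots,t_p\in\Gamma$ be linearly independent. The elements $n_1s_1+\sum_{i\ge2}n_it_i$ are distinct for distinct coefficients. Choose $n_2,\dots,n_p\ge0$ with $\sum_{i\ge2}n_i\mathrm{wt}(t_i)\le n$ and fill up with $s_1$, which has weight $1$, to weight exactly $n$. This gives $\psi(n)\ge c'n^{p-1}$ for large $n$, with $c'>0$. If $r=\infty$, then $s_1\ne 0$ extends to an infinite independent family in $\Gamma$, so $p$ is arbitrary. With $p=j+2$ we get $\psi(n)/n^j\to\infty$.

## Lattice points: the case of finite rank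

Let $r<\infty$. The purpose of this section is to prove $\#\Gamma_n\sim cn^{r-1}$, by an argument of Khovanskii.

**Step 1: finite dimension.** A maximal independent family in $\Gamma$ has $r$ members. The union $B_0$ of their supports is finite, and their $\mathbb Q$-span contains $G$. So $G\subseteq\mathbb Z^{B_0}$, $G\cong\mathbb Z^r$, and $\Gamma\subseteq\mathbb N^{B_0}$. Let $G_0=G\cap\ker\mathrm{wt}$ and $\pi(g)=g-\mathrm{wt}(g)s_1$. Since $\mathrm{wt}(s_1)=1$, $\pi$ maps $G$ to $G_0$ and $G=G_0\oplus\mathbb Zs_1$. Let $G_{\mathbb R}$ and $H$ be the real spans of $G$ and $G_0$ in $\mathbb R^{B_0}$, of dimensions $r$ and $r-1$; extend $\mathrm{wt}$ linearly. $G_0$ is a lattice in $H$; normalize volume on $H$ so that it has covolume $1$.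

Put
$$\Theta=\{\pi(t)/\mathrm{wt}(t):0\ne t\in\Gamma\}\subseteq H,\qquad\Delta=\overline\Theta .$$

If $r=1$, then $G_0=0$, so two elements of $\Gamma_n$ are equal; as $ns_1\in\Gamma_n$, $\psi(n)=1$ for all $n$. This is the claim with $c=1$, the volume of a point by convention. From now on $r\ge2$.

Example: for $\Gamma=\mathbb N^2$ with weight $a+b$ and $s_1=(1,0)$, $\pi(a,b)=b\cdot(-1,1)$ and $G_0=\mathbb Z(-1,1)$. So $\Delta$ is the segment from $0$ to $(-1,1)$, of volume $1$, and $\#\Gamma_n=n+1\sim n$.

**Step 2: the shape of $\Delta$.** We need four facts.

First, $\Delta$ is convex. For $t,t'\in\Gamma\setminus0$ and $p,q\in\mathbb N$ not both $0$, $pt+qt'\in\Gamma$, and $\pi(pt+qt')/\mathrm{wt}(pt+qt')$ is the convex combination of $\pi(t)/\mathrm{wt}(t)$ and $\pi(t')/\mathrm{wt}(t')$ with weights in ratio $p\,\mathrm{wt}(t):q\,\mathrm{wt}(t')$. The choice $p=a\,\mathrm{wt}(t')$, $q=b\,\mathrm{wt}(t)$ gives ratio $a:b$. So $\Theta$ is closed under rational convex combinations, and its closure is convex.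

Second, $\Delta$ is compact. A point $t\in\mathbb N^{B_0}$ has coordinates $\le\mathrm{wt}(t)$, and $\pi(t)/\mathrm{wt}(t)=t/\mathrm{wt}(t)-s_1$.

Third, $\Delta$ has nonempty interior in $H$. $\Gamma$ spans $G_{\mathbb R}$, and the points $t/\mathrm{wt}(t)$ lie in the hyperplane $\mathrm{wt}=1$, which does not contain $0$; so they affinely span this hyperplane. Their translate $\Theta$ by $-s_1$ affinely spans $H$. Hence $\Theta$ contains the vertices of a nondegenerate simplex.

Fourth, each $x\in\operatorname{int}\Delta$ is interior to a simplex with vertices in $\Theta$. Indeed $x$ is interior to a small simplex with vertices in $\Delta$. A sufficiently small perturbation moves the vertices into the dense subset $\Theta$ and keeps $x$ interior.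

**Step 3: lattice points in dilates.** If $D\subseteq H$ is compact and convex with $\mathrm{vol}(D)\ne0$, then
$$\#(G_0\cap nD)\sim\mathrm{vol}(D)\,n^{r-1}. \tag{8}$$
To see that $\partial D$ has measure $0$, translate so that $0\in\operatorname{int}D$. For $\delta\in(0,1)$, $(1-\delta)D\subseteq\operatorname{int}D$, so $\partial D\subseteq D\setminus(1-\delta)D$, which has volume $(1-(1-\delta)^{r-1})\mathrm{vol}(D)$; let $\delta\to0$. Hence (for the original $D$) the indicator function is Riemann integrable. Since $\frac1nG_0$ has cells of volume $n^{-(r-1)}$, the number $n^{-(r-1)}\#(\frac1nG_0\cap D)$ is a Riemann sum for its integral.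

**Step 4: upper bound.** On $\Gamma_n$, $n\ge 1$, the map $\pi(g)=g-ns_1$ is injective, with image in $G_0\cap n\Delta$. So $\#\Gamma_n\le\#(G_0\cap n\Delta)\sim\mathrm{vol}(\Delta)n^{r-1}$.

**Step 5: lower bound.** The idea is to fill most of $\Delta$ by finitely many elements of $\Gamma$ and to show that, deep enough inside their cone, every point of $G$ is in $\Gamma$.

Let $0<\varepsilon<\mathrm{vol}(\Delta)$. Shrinking $\Delta$ slightly about an interior point gives a compact subset of $\operatorname{int}\Delta$ of volume $\ge\mathrm{vol}(\Delta)-\varepsilon$. By the fourth fact and compactness, it is covered by the interiors of finitely many simplices with vertices in $\Theta$. So there are nonzero $t_1,\dots,t_q\in\Gamma$ such that $\Delta'=\mathrm{conv}\{\pi(t_i)/\mathrm{wt}(t_i)\}\subseteq\Delta$ has $\mathrm{vol}(\Delta')\ge\mathrm{vol}(\Delta)-\varepsilon>0$. As $G$ is finitely generated and generated by $\Gamma$, we may add finitely many elements of $\Gamma$ and assume that the $t_i$ generate $G$ as a group.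

The set $P=G\cap\{\sum\mu_it_i:0\le\mu_i\le1\}$ is finite. Write each $p\in P$ as $p=\sum c_{p,i}t_i$ with $c_{p,i}\in\mathbb Z$. Let $g_0=M\sum t_i$, with an integer $M\ge\max|c_{p,i}|$. Let $g\in G$ be of the form $\sum\lambda_it_i$ with real $\lambda_i\ge0$. Then $p=g-\sum\lfloor\lambda_i\rfloor t_i$ lies in $P$, and
$$g+g_0=\sum_i(\lfloor\lambda_i\rfloor+c_{p,i}+M)\,t_i\in\Gamma ,$$
because all coefficients are nonnegative integers.

For $N\ge1$, $\pi$ gives a bijection from the $g\in G$ of weight $N$ in the real cone of the $t_i$ to $G_0\cap N\Delta'$. If $g=\sum\lambda_it_i$, then $\pi(g)/N=\sum\frac{\lambda_i\mathrm{wt}(t_i)}N\cdot\frac{\pi(t_i)}{\mathrm{wt}(t_i)}$, with coefficients $\ge0$ of sum $1$. Conversely, $\gamma=N\sum\mu_i\pi(t_i)/\mathrm{wt}(t_i)\in G_0$ with $\mu_i\ge0$, $\sum\mu_i=1$ comes from $\gamma+Ns_1=\sum\frac{N\mu_i}{\mathrm{wt}(t_i)}t_i$. With $N=n-\mathrm{wt}(g_0)\ge1$, the map $g\mapsto g+g_0$ is injective into $\Gamma_n$, so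
$$\#\Gamma_n\ge\#\bigl(G_0\cap(n-\mathrm{wt}(g_0))\Delta'\bigr)\sim\mathrm{vol}(\Delta')\,n^{r-1}.$$
Letting $\varepsilon\to0$ and using Step 4 and (7), $\psi(n)\sim\mathrm{vol}(\Delta)n^{r-1}$ with $\mathrm{vol}(\Delta)>0$.

## Multiplying by an indicator

This section proves the last claim of Theorem 5, which says how many classes contain a given configuration. Let $1_Y\in\mathcal A_{|Y|}$ be the indicator of the class of $Y$. By (6), $g\mapsto1_Yg$ is injective on $\mathcal A_{n-|Y|}$. If $(1_Yg)(X)\ne0$, then $X$ contains some $Z\approx Y$. This property of $X$ is $\approx$-invariant by (S2). So the functions in $\mathcal A_n$ supported on sets with this property form a space whose dimension is the number of classes having the property. Hence this number is $\ge\dim\mathcal A_{n-|Y|}=\psi(n-|Y|)$, and Theorem 5 is proved. $\square$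

**Corollary 6.** If $r<\infty$, the number of classes of $n$-sets containing no $Z\approx Y$ is at most $\psi(n)-\psi(n-|Y|)=o(n^{r-1})$.

*Proof.* Both $\psi(n)$ and $\psi(n-|Y|)$ are $\sim cn^{r-1}$. $\square$

## Types that see the kernel

We return to $R$, with $\hat R$ as in Lemma 4. Let $W=\Omega'$, $E=\Omega'\times\mathbb N^*$, and for finite $X,Y\subseteq E$ put $X\approx Y$ iff there is an isomorphism $\hat R|_{K\cup X}\to\hat R|_{K\cup Y}$ mapping $K$ onto $K$. Then (S1) is clear, (S2) holds by restricting the isomorphism to $K\cup Z$, and (S3) is (B2). The class of $X$ is determined by the type of $\hat R|_{K\cup X}$ and the position of $K$ in a fixed representative, so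
$$\psi(n)\le\binom{n+\kappa}\kappa\varphi_R(n+\kappa)<\infty, \tag{9}$$
and (S4) holds. So Theorem 5 applies and provides $r=r(R)$. Conversely, an $n$-element substructure of $\hat R$ lives on $J\cup X$ with $J\subseteq K$, $X\subseteq E$. If $X\approx X_0$ via $h$, then $\hat R|_{J\cup X}\cong\hat R|_{h(J)\cup X_0}$ with $h(J)\subseteq K$, $|h(J)|=|J|$. Fixing a representative $X_0$ of each class,
$$\varphi_R(n)\le\sum_{J\subseteq K,\,|J|\le n}\psi(n-|J|). \tag{10}$$

If $K=\emptyset$, then $\psi=\varphi_R$ and Theorem 5 already gives Theorem 1. If $K\ne\emptyset$, $\psi$ counts structures in which $K$ is marked. For types large enough to recognize $K$ the marking is redundant.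

**Proposition 7.** Let $C$ be the age of $R$, $F^*$ as in Lemma 3(i), $C^+=\{T\in C:R|_{F^*}\le T\}$ and $s_0=|F^*\setminus K|$. For $n\ge s_0$,
$$\psi(n-s_0)\le\#\{T\in C^+:|T|=n+\kappa\}\le\psi(n). \tag{11}$$
If $\varphi_R$ is polynomially bounded, then $r$ is finite and $\#\{T\in C^+:|T|=n\}\sim cn^{r-1}$ with $c>0$.

For the star, with $F^*$ the center and two leaves, $C^+$ consists of the stars with at least two leaves and $\psi=1$.

*Proof.* **Step 1: the copy of $F^*$ in $\hat R$ also pins down $K$.** Let $\hat F=K\cup(F^*\setminus K)\times\{1\}$ and let $\iota:F^*\to\hat F$ be the isomorphism given by (B3), with $\iota|_K=\mathrm{id}$. Let $g$ be a local isomorphism of $\hat R$ with domain $\hat F$. By (B1) take an embedding $q:\hat R|_{g(\hat F)\cup K}\to R$ with $q|_K=\mathrm{id}$. Then $qg\iota$ is a local isomorphism of $R$ on $F^*$, so $q(g(K))=K=q(K)$. Since $q$ is injective, $g(K)=K$.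

**Step 2: members of $C^+$ are classes.** Let $T\in C^+$, $T\cong\hat R|_Y$. There is an embedding $j:\hat F\to Y$, and $j(K)=K$ by Step 1. So $Y=K\cup X$ with $X\subseteq E$. If $h:K\cup X\to K\cup X_1$ is an isomorphism onto another such representation of $T$, then $hj(K)=K$ by Step 1, so $h(K)=h(j(K))=K$, i.e. $X\approx X_1$. Conversely, if $X\approx X_1$, the types of $K\cup X$ and $K\cup X_1$ agree. So members of $C^+$ of size $n+\kappa$ correspond bijectively to classes of $n$-sets $X$ such that $K\cup X$ contains a copy of $R|_{F^*}$. The upper bound in (11) follows.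

**Step 3: the lower bound.** If $X\supseteq Z\approx(F^*\setminus K)\times\{1\}$, then $\hat R|_{K\cup Z}\cong\hat R|_{\hat F}\cong R|_{F^*}$, so $K\cup X$ contains a copy of $R|_{F^*}$. By the last claim of Theorem 5 there are at least $\psi(n-s_0)$ such classes.

**Step 4: asymptotics.** If $\varphi_R$ is polynomially bounded, so is $\psi$ by (9). Hence $r<\infty$ and $\psi(n)\sim cn^{r-1}$, and (11) gives the last statement. $\square$

## Empty kernel: transcendence degree and proper subclasses

**Proof of Theorem 2(c).** Let $K=\emptyset$ and $\varphi_R\sim cn^k$. Then $\approx$ is isomorphism of finite substructures of $\hat R$, so $\psi=\varphi_R$, and $r<\infty$, $k=r-1$, $c=\mathrm{vol}(\Delta)$. Since $R$ and $\hat R$ have the same age, the algebra $\mathcal A$ of Theorem 5 is the age algebra of $R$: in both, the product counts splittings of a type $T$ into two complementary types, which depends only on the age. By (6) a product of nonzero homogeneous elements is nonzero. As $\mathcal A$ is $\mathbb N$-graded, comparing components of highest degree shows that it is a domain.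

*Transcendence degree at least $r$.* Choose $r$ independent elements of $\Gamma$ and homogeneous $f_1,\dots,f_r$ with these values of $\nu$. By (6) distinct monomials in the $f_i$ have distinct $\nu$, so those of a given degree are linearly independent. A polynomial relation splits into homogeneous parts, so the $f_i$ are algebraically independent.

*Transcendence degree at most $r$.* $\mathcal A$ is generated by homogeneous elements of positive degree, so a transcendence basis can be chosen among them. Any finite $p\le\mathrm{trdeg}$ is thus realized by $p$ algebraically independent homogeneous elements of positive degree. Their monomials of degree $\le n$ number at least $c'n^p$ for large $n$, with $c'>0$. They are linearly independent, hence at most $\sum_{m\le n}\varphi_R(m)=O(n^r)$ in number. So $p\le r$, and the transcendence degree is $r=k+1$.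

*Proper hereditary subclasses.* If $T$ is in the age but not in $D$, no member of $D$ contains a copy of $T$. Corollary 6, with $Y$ a copy of $T$ in $\hat R$, gives $\varphi_D(n)\le\varphi_R(n)-\varphi_R(n-|T|)=o(n^k)$. $\square$

## Finitely many columns suffice

For nonempty kernel, Proposition 7 leaves the types in $C\setminus C^+$, which form a proper hereditary subclass of the age. We want an induction over hereditary subclasses. This needs that they cannot descend forever, and that each directed one is again the age of a structure with finite kernel. Both facts rest on the next lemma.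

In this section and the next two, $\varphi_R$ is polynomially bounded, so $r<\infty$ by (9).

**Lemma 8.** There is a finite $V\subseteq\Omega'$ such that every finite $X\subseteq\Omega'\times\mathbb N^*$ is $\approx$ to a subset of $V\times\mathbb N^*$. Hence the age $C$ of $R$ is the age of $M=\hat R|_{K\cup V\times\mathbb N^*}$.

*Proof.* The exponent serves as a bounded counter. Let $\Omega_m$ be the first $m$ points of $\Omega'$, as in Lemma 4. Apply Theorem 5 with $W=\Omega_m$, $m\ge1$, and the restriction of $\approx$. Let $\psi_m$ be the counting function. As $\psi_m\le\psi_{m+1}\le\psi$, we have $\psi_m(n)\sim c_mn^{r_m-1}$ with $r_m\le r$ finite and nondecreasing in $m$. Let $m<m'$, and suppose some finite $X\subseteq\Omega_{m'}\times\mathbb N^*$ is not $\approx$ to a subset of $\Omega_m\times\mathbb N^*$. Then no subset of $\Omega_m\times\mathbb N^*$ contains any $Z\approx X$. The $\psi_m(n)$ classes of $n$-sets represented in $\Omega_m\times\mathbb N^*$ are therefore among the classes excluded by $X$, and Corollary 6 for $W=\Omega_{m'}$ gives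
$$\psi_m(n)\le\psi_{m'}(n)-\psi_{m'}(n-|X|)=o(n^{r_{m'}-1}).$$
So $r_m<r_{m'}$. Take $V=\Omega_{m_0}$ with $r_m$ constant for $m\ge m_0$; every finite $X$ lies in some $\Omega_{m'}\times\mathbb N^*$, so the first claim holds.

For the last statement, a member of $C$ is the type of $\hat R|_{J\cup X}$ with $J\subseteq K$. If $h:K\cup X\cong K\cup X_1$ with $h(K)=K$ and $X_1\subseteq V\times\mathbb N^*$, then $J\cup X\cong h(J)\cup X_1$ lies in $M$. $\square$

## Well-quasi-ordered words, and limits of directed classes

**Definition (wqo).** A quasi-order is a well-quasi-order (wqo) if every infinite sequence $x_1,x_2,\dots$ has $i<j$ with $x_i\le x_j$.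

Example: $\mathbb N$ is wqo; $\mathbb N^*$ under divisibility is not, by the sequence of primes.

Finite quasi-orders are wqo, and finite products of wqos are wqo. Higman's theorem: words over a finite quasi-ordered alphabet are wqo under $a_1\cdots a_\ell\le a'_1\cdots a'_{\ell'}$ iff there is a strictly increasing $\theta:[\ell]\to[\ell']$ with $a_i\le a'_{\theta(i)}$ for all $i$.

In a wqo, down-sets satisfy the descending chain condition: if $D_1\supsetneq D_2\supsetneq\cdots$ and $T_i\in D_i\setminus D_{i+1}$, then $T_i\le T_j$ for some $i<j$, so $T_i\in D_j\subseteq D_{i+1}$, a contradiction. Hence every nonempty family of down-sets has a minimal member.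

**Coding the age by words.** The purpose is to transfer wqo to $C$. Let $\Sigma_V$ be the finite set of nonempty subsets of $V$, ordered by inclusion; order words over it as in Higman's theorem. For $w=a_1\cdots a_\ell$ put $X_w=\bigcup_ia_i\times\{i\}$, and for $J\subseteq K$ let $\mathrm{type}(J,w)\in C$ be the type of $\hat R|_{J\cup X_w}$. Put $(J,w)\le(J',w')$ iff $J\subseteq J'$ and $w\le w'$. These pairs form a wqo. By (B2), the type of $J\cup X$, with $X\subseteq V\times\mathbb N^*$ finite, is $\mathrm{type}(J,w(X))$. We draw three conclusions. The map type is onto $C$, by Lemma 8. It is order-preserving: if $\theta$ witnesses $w\le w'$, then $(\mathrm{id}\times\theta)(X_w)\subseteq X_{w'}$. And the substructures of $\mathrm{type}(J,w)$ are exactly the $\mathrm{type}(J',w')$ with $(J',w')\le(J,w)$, since a subset $J'\cup X'$ of $J\cup X_w$ has $w(X')\le w$.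

Consequently $C$ is wqo under $\le$: write $T_i=\mathrm{type}(p_i)$ and find $p_i\le p_j$. So hereditary subclasses of $C$ satisfy the descending chain condition.

**Lemma 9.** Every infinite directed hereditary $D\subseteq C$ is the age of a structure $R_D$ on a countably infinite set with finite kernel.

*Proof.* **Step 1: $D$ comes from one ideal.** An ideal is a directed down-set. Any down-set in a wqo is a finite union of ideals. Otherwise a minimal down-set $S$ that is not such a union is nonempty and not directed. Take $x,y\in S$ without common upper bound in $S$. Then $S$ is the union of its proper down-subsets $\{z\in S:x\not\le z\}$ and $\{z\in S:y\not\le z\}$, each a finite union of ideals by minimality, a contradiction.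

Apply this to the down-set $\mathcal W=\{(J,w):\mathrm{type}(J,w)\in D\}$, so $\mathcal W=I_1\cup\dots\cup I_q$ with ideals $I_i$. Each $\mathrm{type}(I_i)$ is hereditary and $D=\bigcup_i\mathrm{type}(I_i)$. If $D\ne\mathrm{type}(I_i)$ for every $i$, pick $T_i\in D\setminus\mathrm{type}(I_i)$; a common upper bound of the $T_i$ in $D$ lies in no $\mathrm{type}(I_i)$, a contradiction. So $D=\mathrm{type}(I)$ for one $I=I_i$.

**Step 2: a limit word.** We realize $I$ as all finite subwords of one infinite labeled chain. $I$ is countable and directed. Enumerate $I=\{p_1,p_2,\dots\}$, with repetitions if necessary, put $(J_1,w_1)=p_1$, and choose inductively $(J_{i+1},w_{i+1})\in I$ above $(J_i,w_i)$ and $p_{i+1}$. This gives a cofinal sequence $(J_1,w_1)\le(J_2,w_2)\le\cdots$; fix strictly increasing position maps witnessing $w_i\le w_{i+1}$. Let $Q_0$ be the direct limit of the chains of positions, a countable chain. The letters at a given $q\in Q_0$ form an increasing sequence of subsets of the finite set $V$, hence are eventually constant; let $\lambda(q)\in\Sigma_V$ be the final value. Say that $w$ embeds in $(Q_0,\lambda)$ if there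 is a strictly increasing map from its positions to $Q_0$ with letters contained in labels. With $J_0=\bigcup J_i$,
$$(J,w)\in I\iff J\subseteq J_0\text{ and }w\text{ embeds in }(Q_0,\lambda). \tag{12}$$
"$\Rightarrow$" holds by cofinality. For "$\Leftarrow$", finitely many positions, labels and elements of $J$ are attained at some stage $i$, so $(J,w)\le(J_i,w_i)\in I$.

Example: let $a=\{\alpha\}$, $b=\{\beta\}$ and let the words in $I$ be those $\le ab^n$ for some $n$. With $w_i=ab^i$ and position maps keeping initial segments, $Q_0$ is one position labeled $a$ followed by $b$'s indexed by $\mathbb N$.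

**Step 3: the structure $R_D$.** Regard $Q_0\subseteq\mathbb Q$. First extend $M$ to $K\cup V\times\mathbb Q$. For finite $I'\subseteq\mathbb Q$ with order isomorphism $\theta_{I'}:I'\to[|I'|]$, put on $K\cup V\times I'$ the structure pulled back from $\hat R$ along $\mathrm{id}_K\cup(\mathrm{id}_V\times\theta_{I'})$. If $I'\subseteq I''$, then $\theta_{I'}$ and $\theta_{I''}|_{I'}$ differ by an order-preserving bijection $\theta_{I''}(I')\to[|I'|]$, so by (B2) the two structures agree on $K\cup V\times I'$. As relations are finitary, these structures have a union. In it a finite set $J\cup X$ with $J\subseteq K$, $X\subseteq V\times\mathbb Q$ has type $\mathrm{type}(J,w(X))$, with $w(X)$ defined as before. Let $R_D$ be its restriction to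
$$J_0\cup\{(v,q):q\in Q_0,\ v\in\lambda(q)\}.$$
Finite $J\cup X$ in this domain give exactly the pairs $(J,w(X))$ with $J\subseteq J_0$ and $w(X)$ embedded in $(Q_0,\lambda)$, so by (12) the age of $R_D$ is $\mathrm{type}(I)=D$. The domain is countable. It is infinite because $D$ is infinite with finitely many members of each size, hence has arbitrarily large members.

**Step 4: the kernel of $R_D$ is finite.** Call $q\in Q_0$ *essential* if some word embeds in $(Q_0,\lambda)$ but not in $(Q_0\setminus\{q\},\lambda)$. (In the example, only the position labeled $a$ is essential.) If $q$ is not essential and $v\in\lambda(q)$, then even after deleting all of $\lambda(q)\times\{q\}$ every $w$ with $(J,w)\in I$ still embeds, so deleting $(v,q)$ leaves the age $D$ and $(v,q)\notin\ker R_D$. As $J_0$ and $V$ are finite, it suffices to show that there are finitely many essential positions.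

Suppose $q_1,q_2,\dots$ are distinct and essential, witnessed by words $z_i$. Fix an embedding of $z_i$ in $(Q_0,\lambda)$; it uses $q_i$. So $z_i=u_ix_iv_i$ with $u_i$ embedded in the part of $Q_0$ below $q_i$, $x_i\subseteq\lambda(q_i)$ a letter, and $v_i$ embedded in the part above $q_i$. By wqo of triples there are $i<j$ with $u_i\le u_j$, $x_i\subseteq x_j$, $v_i\le v_j$. If $q_i<q_j$, embed $u_i$ below $q_i$ as before, put $x_i\subseteq x_j\subseteq\lambda(q_j)$ at $q_j$, and embed $v_i\le v_j$ above $q_j$. If $q_j<q_i$, embed $u_i\le u_j$ below $q_j$, put $x_i$ at $q_j$, and embed $v_i$ above $q_i$ as before. In both cases $z_i$ embeds avoiding $q_i$, a contradiction. $\square$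

## Induction over hereditary subclasses

**Proof of Theorem 1 and Theorem 2(a).** We show that every hereditary $D\subseteq C$ satisfies

**(Q)** $\varphi_D(n)=0$ for all large $n$, or $\varphi_D(n)\sim cn^j$ for some $c>0$, $j\in\mathbb N$.

If not, the descending chain condition gives a minimal hereditary class $D\subseteq C$ violating (Q). Then $D\ne\emptyset$, and all proper hereditary subclasses of $D$ satisfy (Q).

**Step 1: $D$ is directed.** Suppose $T_1,T_2\in D$ have no common upper bound in $D$. With $D_i=\{U\in D:T_i\not\le U\}$ we have $D=D_1\cup D_2$. The classes $D_1$, $D_2$, $D_1\cap D_2$ are proper hereditary subclasses of $D$, so they satisfy (Q), and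
$$\varphi_D=\varphi_{D_1}+\varphi_{D_2}-\varphi_{D_1\cap D_2}.$$
If one of $\varphi_{D_1},\varphi_{D_2}$ is eventually $0$, so is $\varphi_{D_1\cap D_2}$. Then $\varphi_D$ eventually equals the other one, and (Q) holds for $D$. Otherwise $\varphi_{D_i}\sim c_in^{j_i}$. If $j_1>j_2$, then $\varphi_{D_1\cap D_2}\le\varphi_{D_2}=o(n^{j_1})$, so $\varphi_D\sim c_1n^{j_1}$; similarly if $j_1<j_2$. If $j_1=j_2=j$, then $\varphi_{D_1\cap D_2}(n)/n^j$ converges, by (Q) and $\varphi_{D_1\cap D_2}\le\varphi_{D_1}$. So $\varphi_D(n)/n^j$ converges, and its limit is $\ge c_1>0$ because $\varphi_D\ge\varphi_{D_1}$. In all cases (Q) holds for $D$, a contradiction.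

**Step 2: the directed case.** If $D$ is finite, (Q) holds, a contradiction. Otherwise $D$ is the age of $R_D$ as in Lemma 9: countably infinite domain, finite kernel, and profile $\varphi_D\le\varphi_C=\varphi_R$, which is polynomially bounded. Let $F^*$ now be a set as in Lemma 3(i) for $R_D$, and put $D^+=\{T\in D:R_D|_{F^*}\le T\}$, $D^-=D\setminus D^+$. By Proposition 7 applied to $R_D$, $\#\{T\in D^+:|T|=n\}\sim cn^{r-1}$ with $c>0$ and a finite $r\ge1$. The class $D^-$ is hereditary, and proper because it omits $R_D|_{F^*}$. So it satisfies (Q): $\varphi_{D^-}$ is eventually $0$ or $\sim c'n^{j}$ with $c'>0$. Therefore $\varphi_D=\varphi_{D^+}+\varphi_{D^-}$, a sum of two such functions with positive coefficients, the first of them not eventually $0$, is $\sim c''n^{\max}$ with $c''>0$, where $\max$ is the larger exponent. So (Q) holds for $D$, a contradiction.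

Hence (Q) holds for all hereditary $D\subseteq C$, which is Theorem 2(a). For $D=C$, $\varphi_R(n)\ge1$ for all $n$ excludes the first alternative, so $\varphi_R(n)\sim cn^k$ with $c>0$. This is Theorem 1. $\square$

## The growth trichotomy

**Proof of Theorem 2(b).** Let $\ker R$ be finite and $\Omega$ countably infinite. If $\varphi_R$ takes the value $\infty$, it is $\infty$ for all large $n$, as noted with the definition of the profile. Otherwise $\varphi_R$ is finite-valued, so Lemmas 3 and 4, Theorem 5 and the inequalities (9), (10), (11) are available; none of them needs a polynomial bound. If $r=\infty$, then (11) gives $\varphi_R(n+\kappa)\ge\psi(n-s_0)$ for $n\ge s_0$, and Theorem 5 gives $\varphi_R(n)/n^j\to\infty$ for every $j$. If $r<\infty$, then $\psi(n)\sim cn^{r-1}$, so (10) shows that $\varphi_R$ is polynomially bounded, and Theorem 1 gives the third case. The three cases are mutually exclusive. A polynomial bound along a single infinite sequence of integers excludes the first two, so it suffices in Theorem 1. $\square$
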